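
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Finite length modules detect complete intersections\\ through proxy smallness}


\begin{abstract}
A theorem of Pollitz states that a commutative noetherian local ring $R$ is a complete
intersection if and only if every complex in $\mathrm D^b(R)$ is proxy small. We prove that it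
is enough to test finitely generated modules, and even modules of finite length: if $R$ is not a
complete intersection, some nonzero finite length module builds no nonzero
perfect complex. If $c=\operatorname{edim}R-\dim R$, the test needs only $c$ modules, obtained
by restricting the defining ideal of $R$ to $c$ curves in general position, and $c-1$ such
modules do not suffice in general.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All rings are commutative and noetherian. Let $R$ be a local ring with maximal ideal
$\mathfrak m_R$ and residue field $k$. Let $\mathrm D^b(R)$ be its bounded derived category: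
complexes of $R$-modules with finitely generated total homology, where quasi-isomorphic
complexes are not distinguished. We say that $M\in\mathrm D^b(R)$ \emph{builds} $N$ if $N$ is
obtained from $M$ by finitely many of the following operations: passing to a shift; passing to a
direct summand; and, for a short exact sequence of complexes $0\to A\to B\to C\to0$ in which two
terms are already built, adding the third. Every exact triangle is isomorphic to one given by
such a sequence, so the third operation can equally be stated for triangles. Write
$\langle M\rangle$ for the collection of all objects built by $M$. A collection closed under the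
three operations is called \emph{thick}, so $\langle M\rangle$ is the smallest thick collection
containing $M$. The objects of $\langle R\rangle$ are the \emph{perfect} complexes, those
quasi-isomorphic to bounded complexes of finitely generated free modules. We write
$\langle M\rangle\cap\langle R\rangle\neq0$ if this intersection contains an object
$P\not\simeq0$, and $\langle M\rangle\cap\langle R\rangle=0$ otherwise.

The \emph{support} of $M$ is $\operatorname{Supp}M=\{\mathfrak p\in\operatorname{Spec}R :
M_{\mathfrak p}\not\simeq0\}$, and $M$ is \emph{proxy small} if some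
$P\in\langle M\rangle\cap\langle R\rangle$ has the same support as $M$. If $R$ is regular, every
$M\in\mathrm D^b(R)$ is perfect and serves as its own witness $P$. Over a singular ring, proxy
smallness asks for a substitute: $M$ need not be perfect, but it should build a perfect complex
that is visible at the same primes.

We use three elementary facts throughout, for any local ring $R$.
\begin{enumerate}
\item[(F1)] If $\Phi$ is an exact functor and $N\in\langle M\rangle$, then
$\Phi(N)\in\langle\Phi(M)\rangle$: the $X$ with $\Phi(X)\in\langle\Phi(M)\rangle$ form a thick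
collection containing $M$.
\item[(F2)] If $L\in\mathrm D^b(R)$ has finite length homology, then $L$ is a finite
iterated extension of shifts of $k$, so $L\in\langle k\rangle$: truncations reduce to shifts of finite
length modules, and composition series reduce these to $k$.
\item[(F3)] A complex $M\not\simeq0$ with finite length homology is proxy small if and only if
$\langle M\rangle\cap\langle R\rangle\neq0$: everything built by $M$ is supported in
$\operatorname{Supp}M=\{\mathfrak m_R\}$, and a complex $P\not\simeq 0$ has
$\mathfrak m_R\in\operatorname{Supp}P$.
\end{enumerate}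

Which modules fail to be proxy small? The first candidate, $M=k$, never fails. The Koszul complex
on a generating set of $\mathfrak m_R$ is perfect and nonzero, and its homology is killed by
$\mathfrak m_R$, so $k$ builds it by (F2). Thus $k$ is proxy small over every $R$, and
so is $R$ itself. On the other hand, Pollitz proved that proxy smallness of \emph{all} complexes
characterizes an important class of rings: \emph{$R$ is a complete intersection if and only if
every $M\in\mathrm D^b(R)$ is proxy small}. The problem whether this characterization can be
restricted to finitely generated modules is posed in \cite{OWR}. The restriction is not formal.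
A complex is built by the direct sum of its homology modules, but it need not build them: over
$k[x]/(x^2)$ the complex $0\to k[x]/(x^2)\xrightarrow{\,x\,}k[x]/(x^2)\to0$ is perfect, and
its homology, two shifted copies of $k$, is not. So a complex that is not proxy small does not
hand us a module with the same defect. The answer is nevertheless positive.

\begin{theorem}\label{thm:main}
For a commutative noetherian local ring $R$ the following are equivalent.
\begin{enumerate}
\item[(a)] $R$ is a complete intersection.
\item[(b)] Every $M\in\mathrm D^b(R)$ is proxy small.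
\item[(c)] Every finitely generated $R$-module is proxy small.
\item[(d)] $\langle M\rangle\cap\langle R\rangle\neq0$ for every nonzero finite length
$R$-module $M$.
\end{enumerate}
\end{theorem}

In particular, if $R$ is not a complete intersection, there is a finite length $R$-module
$M\ne0$ with $\langle M\rangle\cap\langle R\rangle=0$. Such modules can be described
explicitly. Write $\widehat R=Q/I$ with $Q$ regular, restrict $I$ to a suitable curve
$D$ over $Q$, and take $M=D/ID$. Theorem~\ref{thm:arcs} says that $c=\operatorname{edim}R-\dim R$
curves in general position suffice to decide whether $R$ is a complete intersection, and that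
$c-1$ do not suffice in general.

Section~\ref{sec:small} carries out the argument for $k[[x,y]]/(x^2,xy)$, given a transfer
principle that Section~\ref{sec:transfer} proves. Section~\ref{sec:arcs} introduces the
curves, Section~\ref{sec:existence} constructs them, and
Sections~\ref{sec:hyper} and~\ref{sec:proof} prove the theorem. Section~\ref{sec:sharp}
treats sharpness and two consequences.

\section{The method in the smallest case}\label{sec:small}

Let $B$ be a local ring with residue field $k$. For $Y\in\mathrm D^b(B)$ we write
$\operatorname{pd}_BY<\infty$ if $\operatorname{Tor}^B_i(Y,k)=H_i(Y\otimes^{\mathbf L}_Bk)$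
vanishes for $i\gg0$; for a finitely generated module this is the usual notion. If $B\to S$ is
a surjection of local rings, the $Y\in\mathrm D^b(S)$ with $\operatorname{pd}_BY<\infty$
form a thick collection, by the long exact sequence of $\operatorname{Tor}$. So if an $S$-module
$M$ has finite projective dimension over $B$, then so does everything that $M$ builds over $S$.
The following statement lets us use this as an obstruction.

\begin{proposition}[Transfer principle]\label{prop:transfer}
Let $B\to S$ be a surjective homomorphism of noetherian local rings. If some perfect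
$S$-complex $P\not\simeq0$ satisfies $\operatorname{pd}_BP<\infty$, then
$\operatorname{pd}_BS<\infty$.
\end{proposition}

Hence, if $\operatorname{pd}_BM<\infty$ but $\operatorname{pd}_BS=\infty$, then
$\langle M\rangle\cap\langle S\rangle=0$ in $\mathrm D^b(S)$. Here is the smallest ring for
which this is visible.

\begin{example}\label{ex:small}
Let $Q=k[[x,y]]$, $I=(x^2,xy)$ and $R=Q/I$. Then $\dim R=1$ and $\operatorname{edim}R=2$, but
$I$ needs two generators, so $R$ is not a complete intersection. Restrict $I$ to the curve
$D=Q/yQ=k[[x]]$: it becomes the principal ideal $ID=x^2D$. Put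
\[
M=D/ID=k[x]/(x^2)=R/yR ,\qquad B=Q/(x^2).
\]
As a $k[[y]]$-module, $B=k[[y]]\oplus k[[y]]x$. Hence $y$ is regular on $B$, and
$0\to B\xrightarrow{y}B\to M\to0$ shows $\operatorname{pd}_BM=1$. But $R=B/(xy)$ has infinite
projective dimension over $B$. Indeed, for $a,b\in k[[y]]$ we have $(a+bx)xy=axy$ and
$(a+bx)x=ax$, so the annihilators of $xy$ and of $x$ in $B$ are both $xB$, and
\[
\cdots\xrightarrow{\,x\,}B\xrightarrow{\,x\,}B\xrightarrow{\,xy\,}B\to R\to0
\]
is an infinite minimal free resolution. By Proposition~\ref{prop:transfer},
$\langle M\rangle\cap\langle R\rangle=0$. So $R/yR$ is not proxy small.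
\end{example}

The element $x^2\in I$ was chosen because it generates $I$ along the curve. Any
$g=\alpha x^2+\beta xy$ with $\alpha,\beta\in k$, $\alpha\ne0$, would do, as $gD=x^2D$. The
element $xy$, which vanishes on $D$, would not. Over $B_1=Q/(xy)$ the minimal resolution
$\cdots\xrightarrow{y}B_1\xrightarrow{x}B_1\xrightarrow{y}B_1$ of $D$ gives
$\operatorname{Tor}_i^{B_1}(D,k)=k$ for all $i\ge0$. As $x^2$ acts as zero on these spaces,
$0\to D\xrightarrow{x^2}D\to M\to0$ gives $\dim_k\operatorname{Tor}^{B_1}_i(M,k)=2$ for
$i\ge1$. So this curve gives information about the elements $g$ whose class lies outside a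
hyperplane of $I/\mathfrak mI$, where $\mathfrak m=(x,y)$, and $xy$ shows that on the hyperplane
itself it may be blind.

In this example $c=1$, and a single $g$ led to a contradiction. For $c\ge2$ a single $g$ is not
enough. For instance, $R=k[[x,y,z]]/(x^2,xy,z^2)$ has $c=2$ and is not a complete intersection.
But since $z^2$ is regular on $k[[x,y,z]]/(x^2,xy)$, this $R$ has finite projective dimension
over the hypersurface $k[[x,y,z]]/(z^2)$. We shall need finite projective dimension over the
hypersurfaces of all nontrivial linear combinations of a regular sequence of length $c$ in $I$,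
after extending the residue field. Since each curve may be blind to a hyperplane, this takes
several curves, whose hyperplanes have an intersection of codimension $c$.

\section{Proof of the transfer principle}\label{sec:transfer}

The difficulty is that $P$ is an arbitrary nonzero perfect complex, so that the relation
between $\operatorname{Tor}^B(P,k)$ and $\operatorname{Tor}^B(S,k)$ is not evident. For
a Koszul complex the relation is transparent. We therefore first show that $P$ builds a Koszul
complex; this is a case of the Hopkins--Neeman theorem, and we give a direct proof.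

\begin{lemma}\label{lem:HN}
Let $S$ be a noetherian local ring, let $0\not\simeq P\in\langle S\rangle$, and let
$L\in\langle S\rangle$ have finite length homology. Then $L\in\langle P\rangle$.
\end{lemma}

\begin{proof}
Tensor products in this proof are derived, over $S$, and $k$ is the residue field of $S$. Put
$P^*=\operatorname{RHom}_S(P,S)$, which is perfect, and
$E=\operatorname{RHom}_S(P,P)\simeq P^*\otimes P$. Let $\eta:S\to E$ be the unit, sending $1$
to the identity of $P$, and complete it to a triangle
\[
F\xrightarrow{\ \xi\ }S\xrightarrow{\ \eta\ }E\to .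
\]
Then $E$ and $F$ are perfect. By (F1), $X\otimes Y\in\langle P\rangle$ whenever
$X\in\langle S\rangle$ and $Y\in\langle P\rangle$: for fixed $Y$, the functor $-\otimes Y$
sends $S$ to $Y$. The plan is to show that the maps
$\xi^{\otimes m}:F^{\otimes m}\to S$ have cones in $\langle P\rangle$, and that one of them
becomes zero after tensoring with $L$.

\emph{Step 1: $\operatorname{cone}(\xi^{\otimes m})\in\langle P\rangle$ for $m\ge1$.} For $m=1$
the cone is $E\simeq P^*\otimes P\in\langle P\rangle$. The map $\xi^{\otimes(m+1)}$ is the
composite of $F\otimes\xi^{\otimes m}:F\otimes F^{\otimes m}\to F$ with $\xi:F\to S$. By the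
octahedral axiom its cone lies in a triangle with $F\otimes\operatorname{cone}(\xi^{\otimes m})$
and $\operatorname{cone}(\xi)$, and both are in $\langle P\rangle$ by induction.

\emph{Step 2: $\xi\otimes k=0$.} Let $V=P\otimes k$. If $i$ is the lowest degree with
$H_i(P)\neq0$, then $H_i(V)=H_i(P)\otimes_Sk\ne0$ by Nakayama's lemma, so $V\not\simeq0$. As
$P$ is perfect, $E\otimes k\simeq\operatorname{RHom}_S(P,V)\simeq\operatorname{RHom}_k(V,V)$,
and under this identification $\eta\otimes k$ sends $1$ to the identity of $V$. It is therefore
nonzero on homology, hence a split monomorphism in $\mathrm D(k)$. Since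
$(\eta\otimes k)(\xi\otimes k)=0$, we get $\xi\otimes k=0$ in $\mathrm D(k)$, and so
in $\mathrm D(S)$.

\emph{Step 3: if $L'\xrightarrow{\iota}L\xrightarrow{\pi}L''\to$ is a triangle with
$\xi^{\otimes a}\otimes L'=0$ and $\xi^{\otimes b}\otimes L''=0$, then
$\xi^{\otimes(a+b)}\otimes L=0$.} By naturality
$\pi\circ(\xi^{\otimes b}\otimes L)=(\xi^{\otimes b}\otimes L'')\circ(F^{\otimes b}\otimes\pi)=0$,
so $\xi^{\otimes b}\otimes L=\iota\circ\alpha$ for some $\alpha:F^{\otimes b}\otimes L\to L'$.
Consequently
\[
\xi^{\otimes(a+b)}\otimes L
=(\xi^{\otimes a}\otimes L)\circ(F^{\otimes a}\otimes\iota)\circ(F^{\otimes a}\otimes\alpha)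
=\iota\circ(\xi^{\otimes a}\otimes L')\circ(F^{\otimes a}\otimes\alpha)=0 .
\]

\emph{Conclusion.} By (F2), $L$ is a finite iterated extension of shifts of $k$. By Steps 2
and 3, $\xi^{\otimes m}\otimes L=0$ for some $m\ge1$. Then
$\operatorname{cone}(\xi^{\otimes m})\otimes L$ is the cone of a zero map with target $L$, so it
has $L$ as a direct summand. It lies in $\langle P\rangle$ by Step 1, because
$L\in\langle S\rangle$. Hence $L\in\langle P\rangle$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
Let $\mathfrak n$ be the maximal ideal of $B$ and $k$ the common residue field of $B$ and $S$.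
Let $K$ be the Koszul complex over $B$ on a finite generating set of $\mathfrak n$, and
$K_S=K\otimes_BS$. The complex $K_S$ is perfect over $S$, and its homology is killed by
$\mathfrak n$, hence has finite length. By Lemma~\ref{lem:HN}, $K_S\in\langle P\rangle$, and
therefore $\operatorname{pd}_BK_S<\infty$.

Let $G\to k$ be a free resolution over $B$. Then $K_S\otimes_B^{\mathbf L}k$ is represented by
\[
K_S\otimes_BG\cong S\otimes_B(G\otimes_BK).
\]
The complex $G\otimes_BK$ is a bounded below complex of free $B$-modules, and it is
quasi-isomorphic to $k\otimes_BK$, because $K$ is a bounded complex of free modules. The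
differential of $K$ has entries in $\mathfrak n$, so $k\otimes_BK$ has zero differential: it is
a direct sum of shifts of $k$, one of which is $k$ in degree $0$. Bounded below complexes of
free modules that are quasi-isomorphic are homotopy equivalent, so $G\otimes_BK$ is homotopy
equivalent to the corresponding sum of shifts of $G$, with $G$ itself among the summands.
Applying $S\otimes_B-$ we see that $\operatorname{Tor}^B_i(S,k)$ is a direct summand of
$H_i(K_S\otimes^{\mathbf L}_Bk)$ for every $i$. The latter vanishes for $i\gg0$.
\end{proof}

\section{Arcs and their functionals}\label{sec:arcs}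

\subsection{Setup}
By Cohen's theorem, $\widehat R=Q/I$ with $(Q,\mathfrak m,k)$ a complete regular local ring
and $I\subseteq\mathfrak m^2$. We recall that $R$ is a complete intersection if and only if
$I$ is generated by a $Q$-regular sequence. Put
\[
c=\operatorname{ht}I=\dim Q-\dim\widehat R=\operatorname{edim}R-\dim R,\qquad
n=\mu(I)=\dim_kI/\mathfrak mI .
\]
The equalities for $c$ hold because $Q$ is regular, hence Cohen--Macaulay, and
$I\subseteq\mathfrak m^2$. We also recall that, in a Cohen--Macaulay local ring, any $h$ elements
generating a proper ideal of height $h$ form a regular sequence. If $I=0$, then $R$ is regular,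
$\mathrm D^b(R)=\langle R\rangle$, and all conditions of Theorem~\ref{thm:main} hold.
\emph{From now on $I\neq0$}; then $c\ge1$, since $Q$ is a domain.

\subsection{Arcs}
In Example~\ref{ex:small} we used a curve on which $I$ becomes principal, generated by a
nonzerodivisor. We turn this into a definition.

\begin{definition}
An \emph{arc} for $(Q,I)$ is a local ring $D$ that is a module-finite $Q$-algebra with
$\dim D=1$ and $ID=fD$ for some $f\in I$ that is a nonzerodivisor on $D$. Let
$\mathfrak n_D$ be its maximal ideal, which contains $\mathfrak mD$ because $D$ is finite over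
$Q$, and let $\kappa=D/\mathfrak n_D$ be its residue field, a finite extension of $k$. We put
\[
M_D=D/ID=D/fD .
\]
\end{definition}

As $f\in\mathfrak n_D$ is a nonzerodivisor on the one-dimensional local ring $D$, the module
$M_D$ is nonzero and of finite length over $D$. Since $\kappa$ is finite over $k$, it has finite
length over $\widehat R$, hence also over $R$.

Each $g\in I$ can be written $g=f\varphi(g)$ in $D$ with a unique $\varphi(g)\in D$. The map
$\varphi:I\to D$ is $Q$-linear, $\varphi(f)=1$, and
$\varphi(\mathfrak mI)\subseteq\mathfrak mD\subseteq\mathfrak n_D$. So $\varphi$ induces a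
nonzero $k$-linear map
\[
v_D:I/\mathfrak mI\to\kappa .
\]
It records which elements of $I$ still generate $I$ along the curve: $gD=ID$ exactly when
$v_D(\bar g)\neq0$. Another choice $f'=uf$ of the generator, with $u$ a unit of $D$, replaces
$v_D$ by $\bar u^{-1}v_D$. In Example~\ref{ex:small}, with $f=x^2$, the functional $v_D$ sends
$\overline{x^2}$ to $1$ and $\overline{xy}$ to $0$.

Fix an algebraic closure $\bar k$ of $k$ and let $W=\bar k\otimes_kI/\mathfrak mI$. For a
$k$-embedding $\tau:\kappa\to\bar k$ let $\tau v_D:W\to\bar k$ be the $\bar k$-linear extension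
of $\tau\circ v_D$. There are finitely many $\tau$, and we must keep track of all of them: after
extension of the residue field to $\bar k$ the ring $D$ need not stay local, but acquires one
maximal ideal for each $\tau$ (see the proof of Lemma~\ref{lem:pd}).

\begin{definition}
Arcs $D_1,\dots,D_r$ with residue fields $\kappa_1,\dots,\kappa_r$ are \emph{in general
position} if for all choices of $k$-embeddings $\tau_j:\kappa_j\to\bar k$ the functionals
$\tau_1v_{D_1},\dots,\tau_rv_{D_r}$ on $W$ are linearly independent.
\end{definition}

Rescaling the $v_{D_j}$ does not affect this condition. If $k=\bar k$, then every $\kappa$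
equals $k$, there is one $\tau$, and general position means that the $v_{D_j}$ are linearly
independent. The reader may wish to keep this case in mind.

\begin{theorem}\label{thm:arcs}
Let $I\neq0$ and $c=\operatorname{edim}R-\dim R$.
\begin{enumerate}
\item[(i)] There exist $c$ arcs $D_1,\dots,D_c$ in general position.
\item[(ii)] For any $c$ arcs $D_1,\dots,D_c$ in general position, $R$ is a complete intersection
if and only if $\langle M_{D_j}\rangle\cap\langle R\rangle\ne0$ for all $j=1,\dots,c$.
\item[(iii)] In \textup{(ii)}, $c$ cannot be replaced by $c-1$: for every $c\ge1$ there are a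
local ring $R$ with $\operatorname{edim}R-\dim R=c$ that is not a complete intersection, and
$c-1$ arcs $D_1,\dots,D_{c-1}$ in general position, such that
$\langle M_{D_j}\rangle\cap\langle R\rangle\ne0$ for all $j=1,\dots,c-1$.
\end{enumerate}
\end{theorem}

For $c=1$ the family of arcs in (iii) is empty.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:arcs}]
(a)$\Rightarrow$(b) is Pollitz's theorem, and (b)$\Rightarrow$(c) is trivial.
(c)$\Rightarrow$(d) follows from (F3). For (d)$\Rightarrow$(a), apply (d) to the modules
$M_{D_j}$ of the arcs in Theorem~\ref{thm:arcs}(i) and use Theorem~\ref{thm:arcs}(ii).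
\end{proof}

\subsection{Extending the residue field}\label{ss:ext}
We shall choose elements of $I$ in general position and look for points of varieties,
so we need an algebraically closed residue field. There is a flat local homomorphism
$Q\to Q'$ of noetherian local rings such that $\mathfrak m'=\mathfrak mQ'$ is the maximal
ideal of $Q'$ and the residue field of $Q'$ is $\bar k$ \cite[$0_{\mathrm{III}}$, 10.3.1]{EGA}.
By flatness $\dim Q'=\dim Q$, and $\mathfrak m'$ is generated by $\dim Q$ elements, so $Q'$ is
regular; in particular it is a Cohen--Macaulay domain. Put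
\[
I'=IQ'\cong I\otimes_QQ',\qquad R'=Q'/I'=\widehat R\otimes_QQ' .
\]
Then $I'/\mathfrak m'I'=W$, so $\mu(I')=n$. Since $\widehat R\to R'$ is flat with closed fiber
$\bar k$, we have $\dim R'=\dim\widehat R$, and therefore $\operatorname{ht}I'=\dim Q'-\dim R'=c$.
The composite $R\to\widehat R\to R'$ is flat and local, hence faithfully flat. For $g\in I'$ we write
$\bar g$ for its class in $W$. For an arc $D$ put $M_D'=M_D\otimes_QQ'$.

\begin{lemma}\label{lem:pd}
Let $D$ be an arc and let $g\in I'$ satisfy $\tau v_D(\bar g)\neq0$ for every $k$-embedding
$\tau:\kappa\to\bar k$. Then $\operatorname{pd}_{Q'/g}M_D'<\infty$.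
\end{lemma}

\begin{proof}
Let $D'=D\otimes_QQ'$ and $\varphi'=\varphi\otimes Q':I'\to D'$. By linearity $g=f\varphi'(g)$
in $D'$. We show that $\varphi'(g)$ is a unit. The ring $D'$ is finite over the local ring
$Q'$, so every maximal ideal of $D'$ contains $\mathfrak m'D'$, and
\[
D'/\mathfrak m'D'=(D/\mathfrak mD)\otimes_k\bar k .
\]
The image of $\mathfrak n_D$ in this ring consists of nilpotent elements, so the maximal ideals
of $D'$ correspond to those of the finite-dimensional $\bar k$-algebra $\kappa\otimes_k\bar k$,
that is, to the $\bar k$-algebra maps $\kappa\otimes_k\bar k\to\bar k$, that is, to the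
$k$-embeddings $\tau$. If $g=\sum_sq_sg_s$ with $q_s\in Q'$ and $g_s\in I$, then
$\varphi'(g)=\sum_s\varphi(g_s)\otimes q_s$ has image $\sum_s\bar q_s\,\tau v_D(\bar g_s)=\tau
v_D(\bar g)\neq0$ under the map given by $\tau$. So $\varphi'(g)$ lies in no maximal ideal.

Hence $gD'=fD'=ID'$, so $M_D'=D'/gD'$. As $D\to D'$ is flat, $f$ is regular on $D'$, and so is
$g$. Also $\bar g\ne0$, so $g\neq0$ is regular on the domain $Q'$. Since $g$ is regular on both
$Q'$ and $D'$, with $B=Q'/g$ we get
\[
\operatorname{Tor}_i^B(M_D',\bar k)\cong\operatorname{Tor}_i^{Q'}(D',\bar k)=0\qquad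
\text{for } i>\dim Q'. \qedhere
\]
\end{proof}

\begin{proposition}\label{prop:hyp}
Let $D$ be an arc with $\langle M_D\rangle\cap\langle R\rangle\neq0$, and let $g\in I'$ satisfy
$\tau v_D(\bar g)\neq0$ for every $k$-embedding $\tau:\kappa\to\bar k$. Then
$\operatorname{pd}_{Q'/g}R'<\infty$.
\end{proposition}

\begin{proof}
Let $0\not\simeq P\in\langle M_D\rangle\cap\langle R\rangle$ and $P'=P\otimes_RR'$. Then
$P'\not\simeq0$ by faithful flatness, and $P'$ is perfect over $R'$. Since $M_D$ has finite
length, $M_D\otimes_R\widehat R=M_D$, whence $M_D\otimes_RR'=M_D\otimes_QQ'=M_D'$. By (F1),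
$P'\in\langle M_D'\rangle$. With $B=Q'/g$, Lemma~\ref{lem:pd} gives
$\operatorname{pd}_BM_D'<\infty$, so $\operatorname{pd}_BP'<\infty$.
Proposition~\ref{prop:transfer}, applied to $B\to R'$, gives $\operatorname{pd}_BR'<\infty$.
\end{proof}

\section{Existence of arcs in general position}\label{sec:existence}

Which functionals come from arcs? Let $f_1,\dots,f_n$ minimally generate $I$, and consider
the fiber cone
\[
F=\bigoplus_{s\ge0}I^s/\mathfrak mI^s=k[X_1,\dots,X_n]/\mathfrak a,\qquad
X_j\mapsto\bar f_j\in I/\mathfrak mI .
\]
If $D$ is an arc, then $I^sD=f^sD$, and sending $g\in I^s$ to the unique $h\in D$ with $g=f^sh$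
in $D$ defines a ring map $\bigoplus_sI^s\to D$. It induces a $k$-algebra map $F\to\kappa$ with
$X_j\mapsto v_D(\bar f_j)$. So the vectors $(\tau v_D(\bar f_j))_j$ are nonzero zeros of
$\mathfrak a$. We shall see that, up to scaling, all nonzero zeros arise in this way. Let
$\hat Z\subseteq\bar k^n$ be the zero set of the homogeneous ideal $\mathfrak a$. It is a cone of
dimension $\dim F$, stable under $G=\operatorname{Aut}(\bar k/k)$.

\begin{lemma}\label{lem:dim}
$\dim\hat Z\ge c$.
\end{lemma}

\begin{proof}
Put $\ell=\dim F=\dim\hat Z$. By flatness $F'=\bar k\otimes_kF=\bigoplus_sI'^s/\mathfrak m'I'^s$. It is a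
standard graded algebra of dimension $\ell$ over the infinite field $\bar k$, so by
Noether normalization there are $\ell$ elements of $F_1'=W$ generating an ideal of finite
colength. Lift them to $h_1,\dots,h_\ell\in I'$ and let $J=(h_1,\dots,h_\ell)$. For $s\gg0$ we
have $I'^{s+1}=JI'^s+\mathfrak m'I'^{s+1}$, so $I'^{s+1}=JI'^s\subseteq J\subseteq I'$ by
Nakayama's lemma. Hence $\sqrt J=\sqrt{I'}$, and $c=\operatorname{ht}I'=\operatorname{ht}J\le\ell$
by Krull's height theorem.
\end{proof}

\begin{lemma}\label{lem:arc}
Let $0\neq v\in\hat Z$, scaled so that $v_i=1$ for some $i$. There are an arc $D$ with $f=f_i$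
and a $k$-embedding $\tau_0:\kappa\to\bar k$ such that $\tau_0v_D(\bar f_j)=v_j$ for all $j$.
\end{lemma}

\begin{proof}
The arc is cut out of a chart of the blowup of $I$, where $I$ becomes principal.

\emph{The point.} Let $C=Q[f_1/f_i,\dots,f_n/f_i]\subseteq\operatorname{Frac}Q$, the degree $0$
part of the localization $Q[It]_{f_it}$ of the Rees algebra. Since $Q[It]/\mathfrak mQ[It]=F$,
we have $C/\mathfrak mC\cong(F_{\bar f_i})_0$. As $v$ is a zero of $\mathfrak a$ and $v_i=1$,
there is a $k$-algebra map $C/\mathfrak mC\to\bar k$ with $f_j/f_i\mapsto v_j$. Its image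
$k[v_1,\dots,v_n]$ is a field, finite over $k$, so its kernel corresponds to a maximal ideal
$\mathfrak n\supseteq\mathfrak mC$ of $C$. Let $\kappa=C/\mathfrak n$, and let
$\tau_0:\kappa\to\bar k$ be the induced embedding. The local ring $C_{\mathfrak n}$ is a
noetherian domain, and $f_i$ is nonzero in it and a nonunit, as $f_i\in\mathfrak m$.

\emph{The curve.} Let $\mathfrak q$ be maximal among the primes of $C_{\mathfrak n}$ that do not
contain $f_i$; the prime $0$ is one of these. Put $D_0=C_{\mathfrak n}/\mathfrak q$. In the
local domain $D_0$ the element $f_i$ is a nonzero nonunit contained in every nonzero prime. So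
$\dim D_0\ge1$. A height one prime contains $f_i$ and is minimal over it, since a smaller prime
would be $0$; conversely minimal primes over $f_i$ have height one by Krull. Thus the height
one primes of $D_0$ are the finitely many minimal primes $\mathfrak p_1,\dots,\mathfrak p_r$ of
$f_iD_0$. Suppose $\dim D_0\ge2$. Then the maximal ideal is none of the $\mathfrak p_s$, and by
prime avoidance it contains some $x\notin\bigcup_s\mathfrak p_s$. As $x\neq0$, a minimal prime over
$x$ has height one, but it contains $x$ and so is none of the $\mathfrak p_s$. This
contradiction shows $\dim D_0=1$.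

\emph{Finiteness.} Let $D$ be the completion of $D_0$, a one-dimensional local ring on which $f_i$ is
regular, by flatness. Since $0\ne f_i\in\mathfrak mD_0$, the ring $D_0/\mathfrak mD_0$ has finite
length, and so $D/\mathfrak mD=D_0/\mathfrak mD_0$. Its residue field $\kappa$ is finite over
$k$, so $D/\mathfrak mD$ is finite over $k$. As $\mathfrak mD$ is primary to the maximal ideal,
$D$ is $\mathfrak m$-adically separated. As $Q$ is complete, $D$ is a finite $Q$-module
\cite[Thm.~8.4]{Matsumura}.

Finally, $f_j=f_i\cdot(f_j/f_i)$ in $C$ gives $ID=f_iD$. So $D$ is an arc with $f=f_i$, the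
element $\varphi(f_j)$ is the image of $f_j/f_i$, and $\tau_0$ sends its residue class to $v_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arcs}(i)]
Let $D$ and $\tau_0$ be as in Lemma~\ref{lem:arc}. If $\tau:\kappa\to\bar k$ is a
$k$-embedding, the isomorphism $\tau\tau_0^{-1}:\tau_0(\kappa)\to\tau(\kappa)$ extends to an
automorphism of $\bar k$, so $\tau=\sigma\tau_0$ with $\sigma\in G$. In the coordinates given by
the $\bar f_j$, the functionals $\tau v_D$ are therefore exactly the conjugates $\sigma v$,
$\sigma\in G$; there are finitely many, since the $v_j$ are algebraic over $k$.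

We choose $v_1,\dots,v_c\in\hat Z$ inductively. Given $v_1,\dots,v_{j-1}$ with $j\le c$, let $H$
be the union of the finitely many subspaces
$\operatorname{span}(\sigma_1v_1,\dots,\sigma_{j-1}v_{j-1})$ with $\sigma_1,\dots,\sigma_{j-1}\in
G$; for $j=1$ this is $H=\{0\}$. It is stable under $G$ and has dimension at most
$j-1<c\le\dim\hat Z$, by Lemma~\ref{lem:dim}. Pick $v_j\in\hat Z\setminus H$ and scale it so that
some coordinate is $1$. By $G$-stability no conjugate $\sigma v_j$ lies in $H$. Hence
$\sigma_1v_1,\dots,\sigma_cv_c$ are linearly independent for all
$\sigma_1,\dots,\sigma_c\in G$, and the arcs given by Lemma~\ref{lem:arc} for $v_1,\dots,v_c$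
are in general position.
\end{proof}

\section{From hypersurfaces to complete intersections}\label{sec:hyper}

Proposition~\ref{prop:hyp} gives finite projective dimension of $R'$ over many hypersurfaces
$Q'/g$. We now pass to $A=Q'/(g_1,\dots,g_c)$. The tool is the following
theorem of Eisenbud \cite{Eisenbud} and Gulliksen \cite{Gulliksen}; for the finiteness
statement in this form see \cite[Thm.~2.1]{Avramov}.

\begin{theorem}\label{thm:EG}
Let $B$ be a noetherian local ring with residue field $\bar k$, let $x_1,\dots,x_r$ be a
$B$-regular sequence, $A=B/(x_1,\dots,x_r)$, and $N$ a finitely generated $A$-module. Let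
$(L,\partial)$ be a resolution of $N$ by finite free $A$-modules, lift it to a sequence of maps
$(\tilde L,\tilde\partial)$ of finite free $B$-modules, and write
$\tilde\partial^2=\sum_ix_i\tilde t_i$. Then the $t_i=A\otimes_B\tilde t_i$ are chain maps of
degree $-2$. The operators $\chi_i$ of degree $2$ that they induce on
$\operatorname{Ext}_A(N,\bar k)$ commute and do not depend on the choices of
$L,\tilde L,\tilde\partial,\tilde t_i$. If $\operatorname{Ext}_B(N,\bar k)$ is finite
dimensional, then $\operatorname{Ext}_A(N,\bar k)$ is a finitely generated module over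
$\bar k[\chi_1,\dots,\chi_r]$.
\end{theorem}

For $r=0$ we have $A=B$, and the statement is trivial.

The next lemma is due to Avramov and to Avramov--Buchweitz. The idea is that
$\operatorname{Ext}_A(N,\bar k)$ has a support in $\bar k^c$, and finite projective dimension
over $Q'/g_a$ says that the line through $a$ meets it at most in $0$.

\begin{lemma}\label{lem:AB}
Let $g_1,\dots,g_c\in Q'$ be a regular sequence, $A=Q'/(g_1,\dots,g_c)$, and $N$ a finitely
generated $A$-module. Suppose that for every $a\in\bar k^c\setminus0$ we have
$\operatorname{pd}_{Q'/g_a}N<\infty$, where $g_a=\sum_i\tilde a_ig_i$ for some lift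
$\tilde a\in Q'^c$ of $a$. Then $\operatorname{pd}_AN<\infty$.
\end{lemma}

\begin{proof}
Let $L,\tilde L,\tilde\partial,\tilde t_i$ be as in Theorem~\ref{thm:EG} for the ring $Q'$ and
the sequence $g_1,\dots,g_c$. Since $Q'$ is regular, $\operatorname{Ext}_{Q'}(N,\bar k)$ is finite
dimensional, so $E=\operatorname{Ext}_A(N,\bar k)$ is a finitely generated graded module over
the polynomial ring $S=\bar k[\chi_1,\dots,\chi_c]$, where each variable $\chi_i$ has degree $2$
and acts as the operator of the same name. Suppose $\operatorname{pd}_AN=\infty$. Then $E$ is
infinite dimensional, so its support is a closed cone of positive dimension, and it contains a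
point $a\in\bar k^c\setminus0$. Let $\tilde a$ be a lift of $a$ as in the hypothesis.
Renumbering, we may assume $a_1\neq0$, so that $\tilde a_1$ is a unit.

\emph{Change of generators.} Put $g_1'=g_a$ and $g_j'=g_j$ for $j\ge2$. These elements generate
the same ideal, which has height $c$, so they form a regular sequence. From
$g_1=\tilde a_1^{-1}\bigl(g_1'-\sum_{j\ge2}\tilde a_jg_j'\bigr)$ we get
\[
\tilde\partial^2=\sum_{i}g_i\tilde t_i=\sum_{j}g_j'\tilde t_j',\qquad
\tilde t_1'=\tilde a_1^{-1}\tilde t_1,\quad
\tilde t_j'=\tilde t_j-\tilde a_j\tilde a_1^{-1}\tilde t_1\ \ (j\ge2).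
\]
So the same $\tilde\partial$, together with the $\tilde t_j'$, is an admissible choice for the
sequence $g_1',\dots,g_c'$.

\emph{Passing to the hypersurface.} Let $B=Q'/g_1'$. The sequence $g_2',\dots,g_c'$ is
$B$-regular with quotient $A$, the maps $\tilde\partial\otimes B$ on $\tilde L\otimes_{Q'}B$ lift
$(L,\partial)$, and
\[
(\tilde\partial\otimes B)^2=\sum_{j\ge2}g_j'\,(\tilde t_j'\otimes B).
\]
So the operators of $(B;g_2',\dots,g_c')$ on $E$ are $\chi_j'=\chi_j-a_ja_1^{-1}\chi_1$ for
$2\le j\le c$. Since $\operatorname{pd}_BN<\infty$, Theorem~\ref{thm:EG} shows that $E$ is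
finitely generated over $\bar k[\chi_2',\dots,\chi_c']$. Thus
$E/(\chi_2',\dots,\chi_c')E$ is finite dimensional; being graded, it is supported at most at
the origin. But its support is $\operatorname{Supp}_SE\cap V(\chi_2',\dots,\chi_c')$, which
contains $a\neq0$, because $\chi_j'(a)=a_j-a_ja_1^{-1}a_1=0$. This is a contradiction.
\end{proof}

\begin{lemma}\label{lem:end}
Let $g_1,\dots,g_c\in I'$ be a regular sequence with $c=\operatorname{ht}I'$, and let
$A=Q'/(g_1,\dots,g_c)$. If $\operatorname{pd}_AR'<\infty$, then $I'=(g_1,\dots,g_c)$ and $R$ is
a complete intersection.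
\end{lemma}

\begin{proof}
Let $\mathfrak b=I'/(g_1,\dots,g_c)$, so $R'=A/\mathfrak b$. For
$\mathfrak q\in\operatorname{Ass}A$ we have $\operatorname{depth}A_{\mathfrak q}=0$, so by the
Auslander--Buchsbaum formula $R'_{\mathfrak q}$ is free over $A_{\mathfrak q}$. Its rank is the
alternating sum of the ranks in a finite free resolution of $R'$ over $A$, hence independent of
$\mathfrak q$. To find the rank, let $\mathfrak p\supseteq I'$ be a prime of height $c$; this is
where $c=\operatorname{ht}I'$ is used. The image of $\mathfrak p$ is a minimal prime of $A$, at
which $R'$ localizes to a nonzero cyclic free module, so the rank is $1$. Consequently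
$(A/\mathfrak b)_{\mathfrak q}$ is free of rank one, and its annihilator
$\mathfrak b_{\mathfrak q}$ is zero, for all $\mathfrak q\in\operatorname{Ass}A$. Since
$\operatorname{Ass}\mathfrak b\subseteq\operatorname{Ass}A$, this forces $\mathfrak b=0$. So
$I'=(g_1,\dots,g_c)$ and $\mu(I)=\mu(I')\le c=\operatorname{ht}I$. Thus $I$ is generated by
$\operatorname{ht}I$ elements of the Cohen--Macaulay ring $Q$, that is, by a regular sequence.
\end{proof}

\section{Proof of the criterion}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:arcs}(ii)]
If $R$ is a complete intersection, every $M\in\mathrm D^b(R)$ is proxy small by Pollitz's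
theorem, so $\langle M_{D_j}\rangle\cap\langle R\rangle\neq0$ for all $j$ by (F3).

Conversely, let $D_1,\dots,D_c$ be in general position with
$\langle M_{D_j}\rangle\cap\langle R\rangle\ne0$ for all $j$. For a tuple
$\boldsymbol\tau=(\tau_1,\dots,\tau_c)$ of $k$-embeddings $\tau_j:\kappa_j\to\bar k$, put
\[
X_{\boldsymbol\tau}=\bigcap_{j=1}^c\ker(\tau_jv_{D_j})\subseteq W .
\]
There are finitely many of these subspaces. By general position each has codimension exactly
$c$ in the $n$-dimensional space $W$. These are the places where all $c$ curves together may
be blind, and the regular sequence has to avoid them.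

\emph{Step 1: there is a regular sequence $g_1,\dots,g_c\in I'$ whose classes span a
$c$-dimensional subspace $U\subseteq W$ with $U\cap X_{\boldsymbol\tau}=0$ for all
$\boldsymbol\tau$.} Suppose that $1\le i\le c$ and that $g_1,\dots,g_{i-1}\in I'$ form a
regular sequence whose classes span $U_{i-1}$, with $\dim U_{i-1}=i-1$ and
$U_{i-1}\cap X_{\boldsymbol\tau}=0$ for all $\boldsymbol\tau$. The class of $g_i$ should avoid
the following finitely many proper subspaces of $W$.
\begin{itemize}
\item For each associated prime $\mathfrak p$ of $Q'/(g_1,\dots,g_{i-1})$, the image of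
$I'\cap\mathfrak p$. Since $Q'$ is Cohen--Macaulay, $\operatorname{ht}\mathfrak p=i-1<c$, so
$I'\not\subseteq\mathfrak p$. By Nakayama's lemma the image of $I'\cap\mathfrak p$ in
$W=I'/\mathfrak m'I'$ is not all of $W$.
\item For each $\boldsymbol\tau$, the subspace $U_{i-1}+X_{\boldsymbol\tau}$, of dimension
$(i-1)+(n-c)<n$.
\end{itemize}
As $\bar k$ is infinite, such a $g_i\in I'$ exists. By the first item $g_1,\dots,g_i$ is a
regular sequence. By the second, $\bar g_i\notin U_{i-1}$, and no $u+\lambda\bar g_i$ with
$u\in U_{i-1}$ and $\lambda\ne0$ lies in $X_{\boldsymbol\tau}$. So $U_i=U_{i-1}+\bar k\bar g_i$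
satisfies $\dim U_i=i$ and $U_i\cap X_{\boldsymbol\tau}=0$ for all $\boldsymbol\tau$. Put $U=U_c$.

\emph{Step 2: for every $a\in\bar k^c\setminus0$ and every lift $\tilde a\in Q'^c$ of $a$, the
element $g_a=\sum_i\tilde a_ig_i$ satisfies $\operatorname{pd}_{Q'/g_a}R'<\infty$.} Let
$u=\sum_ia_i\bar g_i$ be the class of $g_a$; it is a nonzero element of $U$. There is a $j$ such
that $\tau v_{D_j}(u)\neq0$ for \emph{every} $\tau:\kappa_j\to\bar k$. Otherwise for each $j$
there is some $\tau_j$ with $\tau_jv_{D_j}(u)=0$, so
$u\in X_{(\tau_1,\dots,\tau_c)}\cap U=0$, a contradiction. Now apply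
Proposition~\ref{prop:hyp} to $D_j$ and $g_a$.

\emph{Step 3.} By Lemma~\ref{lem:AB}, $\operatorname{pd}_AR'<\infty$ for
$A=Q'/(g_1,\dots,g_c)$. By Lemma~\ref{lem:end}, $R$ is a complete intersection.
\end{proof}

Together with Section~\ref{sec:existence} this completes the proof of
Theorem~\ref{thm:main}. The number $c$ of curves entered in Step 1: with $r<c$ arcs the
subspaces $X_{\boldsymbol\tau}$ have codimension at most $r$, and no $c$-dimensional $U$ can meet
them trivially.

\section{Sharpness and consequences}\label{sec:sharp}

The ring showing that $c-1$ arcs do not suffice combines the ring of Example~\ref{ex:small}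
with $c-1$ independent hypersurfaces, and the arcs see only the hypersurfaces.

\begin{proof}[Proof of Theorem~\ref{thm:arcs}(iii)]
Let $c\ge1$ and let $k$ be a field. Put
\[
A_0=k[[x,y]]/(x^2,xy),\qquad T=k[z_1,\dots,z_{c-1}]/(z_1^2,\dots,z_{c-1}^2),\qquad
R=A_0\otimes_kT .
\]
Then $R=Q/I$ with $Q=k[[x,y,z_1,\dots,z_{c-1}]]$ and $I=(x^2,xy,z_1^2,\dots,z_{c-1}^2)$. Since
$\sqrt I=(x,z_1,\dots,z_{c-1})$, we have $\operatorname{ht}I=c$. The given generators are
distinct monomials of degree $2$, hence linearly independent modulo $\mathfrak m^3\supseteq
\mathfrak mI$. So $\mu(I)=c+1$, and the ring $R$ is not a complete intersection. For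
$1\le i\le c-1$ let
$D_i=Q/(x,y,z_j:j\neq i)=k[[z_i]]$. This is an arc with $ID_i=z_i^2D_i$ and residue field $k$, and
$v_{D_i}$ is the coordinate of $z_i^2$ with respect to the given generators of $I$. So these
$c-1$ arcs are in general position.

Write $M_{D_i}=k\otimes_kN_i$, where the factor $k$ is the residue field of $A_0$ and
$N_i=k[z_i]/(z_i^2)$ is a $T$-module on which the other $z_j$ act as $0$. Let $K$ be the Koszul
complex on $x,y$ over $A_0$. It has finite length homology, so over $A_0$ the module $k$ builds
$K$, by (F2). Applying the exact functor $-\otimes_kN_i$, we see that $M_{D_i}$ builds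
$K\otimes_kN_i$ over $R$.

For a set $\Sigma$ of indices containing $i$ let
$N_\Sigma=\bigotimes_{j\in\Sigma}k[z_j]/(z_j^2)$, with the remaining $z_j$ acting as $0$; so
$N_{\{i\}}=N_i$ and $N_{\{1,\dots,c-1\}}=T$. If $j\notin\Sigma$, the extension
$0\to k\to k[z_j]/(z_j^2)\to k\to0$ gives an exact sequence of $T$-modules
\[
0\to N_\Sigma\to N_{\Sigma\cup\{j\}}\to N_\Sigma\to0 .
\]
Tensoring with $K$ over $k$, we see that $K\otimes_kN_\Sigma$ builds
$K\otimes_kN_{\Sigma\cup\{j\}}$. Starting from $\Sigma=\{i\}$ and adding one index at a time, we
find that $M_{D_i}$ builds $K\otimes_kT$. This is the Koszul complex on $x,y$ over $R$, a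
nonzero object of $\langle R\rangle$. Thus all $c-1$ modules $M_{D_i}$ satisfy
$\langle M_{D_i}\rangle\cap\langle R\rangle\neq0$, although $R$ is not a complete intersection.
\end{proof}

\begin{corollary}[Size of the proxy small locus]
Let $R$ be a local ring that is not a complete intersection, with $k$ algebraically closed. The
functionals $v_D\in(I/\mathfrak mI)^*$ of arcs $D$ for which $M_D$ is proxy small all lie in a
linear subspace of dimension at most $c-1$, and for every $c\ge1$ there is an $R$ for which
this bound is attained. On the other hand, every point of $\hat Z\setminus0$, where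
$\dim\hat Z\ge c$, is up to scaling the functional of an arc.
\end{corollary}

\begin{proof}
Here $\kappa=k=\bar k$ for every arc, so general position means linear independence. If the
functionals in question spanned a space of dimension at least $c$, then $c$ of them would be
linearly independent, and $R$ would be a complete intersection by
Theorem~\ref{thm:arcs}(ii). For the ring in the proof of Theorem~\ref{thm:arcs}(iii), with $k$
algebraically closed, the $c-1$ modules $M_{D_i}$ are proxy small by (F3) and the $v_{D_i}$ are
independent. The last statement is Lemmas~\ref{lem:dim} and~\ref{lem:arc}.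
\end{proof}

The definitions of $\mathrm D^b(R)$, building, support and proxy smallness make sense for every
commutative noetherian ring.

\begin{corollary}[Global form]
Let $R$ be a commutative noetherian ring, not necessarily local. If every finitely generated
$R$-module is proxy small, then $R_{\mathfrak p}$ is a complete intersection for every prime
$\mathfrak p$.
\end{corollary}

\begin{proof}
Every finitely generated $R_{\mathfrak p}$-module has the form $M_{\mathfrak p}$ with $M$ a
finitely generated $R$-module: clear denominators in a presentation matrix. If
$P\in\langle M\rangle\cap\langle R\rangle$ has the same support as $M$, then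
$P_{\mathfrak p}\in\langle M_{\mathfrak p}\rangle\cap\langle R_{\mathfrak p}\rangle$ since
localization is exact, as in (F1), and $P_{\mathfrak p}$ has the same support as
$M_{\mathfrak p}$. So every finitely generated $R_{\mathfrak p}$-module is proxy small, and
Theorem~\ref{thm:main} applies to $R_{\mathfrak p}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Avramov}
Avramov, Invent. Math. \textbf{96} (1989).

\bibitem{EGA}
EGA, $0_{\mathrm{III}}$.

\bibitem{Eisenbud}
Eisenbud, Trans. AMS \textbf{260} (1980).

\bibitem{Gulliksen}
Gulliksen, Math. Scand. \textbf{34} (1974).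

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{OWR}
\emph{Resolutions in Local Algebra and Singularity Theory},
\url{https://publications.mfo.de/bitstream/handle/mfo/4021/OWR_2023_06.pdf?sequence=1&isAllowed=y}

\end{thebibliography}

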